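# Claw-free graphs of minimum degree 5 whose 2-factors cannot separate an independent set

## 1. Line graphs of bipartite graphs: take every star on one side

All graphs are finite. Some vocabulary first. A 2-factor of a graph $G$ is a spanning 2-regular subgraph, that is, a set of disjoint cycles that together cover every vertex. The line graph $L(H)$ of a graph $H$ has the edges of $H$ as its vertices, and two of them are adjacent in $L(H)$ when they share an end in $H$. An independent set of $L(H)$ is therefore a matching of $H$, and the edges of $H$ at one vertex $z$ form a clique of $L(H)$. If $H$ is simple, an edge $ab$ of $H$ has degree $d(a)+d(b)-2$ in $L(H)$.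

We shall say that a 2-factor *separates* an independent set $S$ if each of its cycles contains at most one vertex of $S$.

**Proposition 1.** Let $H$ be a simple bipartite graph with sides $X$ and $Y$ in which every vertex of $X$ has degree at least 3. Then every independent set $S$ of $L(H)$ is separated by some 2-factor of $L(H)$.

**Proof.** For $x\in X$ let $C_x$ be the clique of $L(H)$ formed by the edges at $x$. Every edge of $H$ has exactly one end in $X$, so the cliques $C_x$ partition the vertices of $L(H)$. Each has at least 3 vertices, so it has a Hamilton cycle. The union of these cycles is a 2-factor. Since $S$ is a matching of $H$, at most one edge of $S$ is incident with $x$, so the cycle in $C_x$ contains at most one vertex of $S$. $\square$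

For example, take $H=K_{3,4}$. Its line graph is the $3\times 4$ board on which two cells are adjacent when they lie in the same row or the same column, and all degrees are $3+4-2=5$. An independent set is a set of rooks no two of which attack each other. The three rows, each traced by a 4-cycle, form a 2-factor, and no row contains two rooks. The four columns, each traced by a triangle, would do as well.

The proof assigns every edge of $H$ to one of its ends in such a way that each vertex receives either no edge or at least three. For a bipartite graph the assignment is handed to us: give everything to $X$. What changes when $H$ is not bipartite, or when $G$ is not a line graph at all?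

## 2. Separating independent sets in claw-free graphs

A graph is claw-free if it has no induced $K_{1,3}$. Line graphs are claw-free: among any three edges that meet an edge $ab$, two meet it at the same end, and these two are adjacent in the line graph. Write $\delta$ for the minimum degree of $G$. The following facts are known.

* Every claw-free graph with $\delta\ge 4$ has a 2-factor.
* If $G$ is a line graph with $\delta\ge 7$, then every independent set of $G$ is separated by some 2-factor.
* There is a line graph of a multigraph with $\delta=4$, and a maximum independent set $S$ of it, such that no 2-factor separates $S$.

So minimum degree 4 gives 2-factors but does not let us separate, even for line graphs of multigraphs. The problem treated here comes from "Claw-Free Graphs and 2-Factors that Separate Independent Vertices" (http://www.math.cst.nihon-u.ac.jp/~yosimoto/paper/FaCoOzYo4.pdf). It asks us to prove or disprove the following.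

**Statement in question.** If $G$ is a finite claw-free graph with $\delta\ge 5$, then for any independent set $S$ there exists a 2-factor such that each cycle contains at most one vertex in $S$.

The statement is false.

**Theorem 2.** For every $t\ge 2$ there is a simple graph $H_t$ with a perfect matching $M_t$ such that $G_t=L(H_t)$ has the following properties.

1. $G_t$ is claw-free with $29t$ vertices and $\delta(G_t)=5$.
2. $M_t$, viewed as a vertex set of $G_t$, is a maximum independent set of $G_t$, of size $8t$.
3. Every 2-factor of $G_t$ has a cycle containing at least two vertices of $M_t$.
4. $G_t$ is 4-connected (connectivity exactly 4).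

Items 1–3 with $t=2$ already disprove the statement, with 58 vertices and $|S|=16$. By the first known fact $G_t$ does have 2-factors, so item 3 is not vacuous. By the second known fact together with Theorem 2, the least $d$ such that in every line graph with $\delta\ge d$ all independent sets can be separated is $6$ or $7$; the argument does not decide which.

Proposition 1 tells us what to look for. Every vertex of $H_t$ will have degree 3 or 4, so $H_t$ cannot be bipartite. We shall build it from bipartite blocks and link the blocks in a ring that spoils the global bipartition.

## 3. Bipartite blocks linked in a ring

For $j=1,\dots,t$ take vertex-disjoint graphs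

* $D_j\cong K_{3,3}$ with sides $\{x_{j1},x_{j2},x_{j3}\}$ and $\{y_{j1},y_{j2},y_{j3}\}$;
* $A_j\cong K_{2,3}$ with parts $\{v_j,v_j'\}$ and $\{\alpha_{j1},\alpha_{j2},\alpha_{j3}\}$;
* $B_j\cong K_{2,3}$ with parts $\{u_j,u_j'\}$ and $\{\beta_{j1},\beta_{j2},\beta_{j3}\}$.

Let $M=M_t$ consist of the edges

* $x_{ji}\alpha_{ji}$ and $y_{ji}\beta_{ji}$ for $1\le j\le t$, $1\le i\le 3$;
* $v_1v_2$ and $u_1v_2'$;
* $u_jv_{j+1}$ and $u_j'v_{j+1}'$ for $2\le j\le t-1$;
* $u_tv_1'$ and $u_t'u_1'$.

Let $H=H_t$ be the union of all these graphs and $M$. For $t=2$ the third line is empty, and the linking edges are $v_1v_2,\ u_1v_2',\ u_2v_1',\ u_2'u_1'$.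

It helps to draw block $j$ as $A_j - D_j - B_j$, with three $M$-edges from $A_j$ to $D_j$ and three from $D_j$ to $B_j$. The vertices $v_j,v_j'$ stick out on the left and $u_j,u_j'$ on the right. Blocks $2,\dots,t$ form a chain, right end joined to left end. Block 1 closes the ring, but it is wired differently: one left vertex and one right vertex of block 1 go to the left end of block 2, and the other left vertex and the other right vertex go to the right end of block $t$.

**$M$ is a perfect matching.** Each $x,\alpha,y,\beta$ is in exactly one edge of the first line. The second line covers $v_1,u_1,v_2,v_2'$. The third covers $u_j,u_j'$ for $2\le j\le t-1$ and $v_j,v_j'$ for $3\le j\le t$. The last covers $u_t,u_t',v_1',u_1'$. Each vertex is covered exactly once.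

**Components of $H-M$.** They are exactly the graphs $D_j,A_j,B_j$. Inspecting the list (and using $t\ge2$ for $v_1v_2$ and $u_t'u_1'$) we see:

$$\text{every edge of } M \text{ joins two different components of } H-M. \tag{1}$$

In particular no $M$-edge is parallel to another edge, so $H$ is simple.

**Proof of item 1.** The number of edges of $H$ is $9t+6t+6t+8t=29t$; here $|M|=8t$ because $H$ has $6t+5t+5t=16t$ vertices. The vertices $x,y$ have degree $3+1=4$, the vertices $\alpha,\beta$ have degree $2+1=3$, and $v_j,v_j',u_j,u_j'$ have degree $3+1=4$. Hence in $L(H)$ an $xy$-edge has degree $4+4-2=6$; the edges $x\alpha$ and $y\beta$ have degree $4+3-2=5$; edges inside $A_j$ or $B_j$ have degree $4+3-2=5$; and an $M$-edge joining two vertices among the $v$'s and $u$'s has degree $6$. So $\delta(G_t)=5$. Line graphs are claw-free. $\square$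

**Proof of item 2.** Independent sets of $L(H)$ are matchings of $H$. No matching of $H$ is larger than a perfect one, and $M$ is a perfect matching, of size $8t$. $\square$

## 4. Choosing one side in each block, and the edge left over

Let us try to separate $M$ by the method of Proposition 1. Block $j$ by itself, with its six internal $M$-edges, is bipartite, with sides

$$X_j=\{x_{ji},\ v_j,\ v_j',\ \beta_{ji}\},\qquad Y_j=\{y_{ji},\ u_j,\ u_j',\ \alpha_{ji}\},$$

and inside the block every vertex has degree 3 or 4. So in each block we may choose $X_j$ or $Y_j$ and let each chosen vertex take all its edges in the block. A linking edge with a chosen end can be added to the star of that end, which then has 4 edges. A linking edge with no chosen end is stranded, because an unchosen end takes no other edge and one edge is not a cycle. So the attempt works exactly when every linking edge has a chosen end. Choosing $X_j$ means choosing $v_j,v_j'$ and not $u_j,u_j'$; choosing $Y_j$ means the reverse.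

Of $v_1$ and $u_1$, exactly one is unchosen. Because of the edges $v_1v_2$ and $u_1v_2'$, one of $v_2,v_2'$ must be chosen, so we need $X_2$. Then $u_2$ is unchosen, so $v_3$ must be chosen and we need $X_3$, and so on up to $X_t$. Now $u_t$ and $u_t'$ are unchosen, so the edges $u_tv_1'$ and $u_t'u_1'$ require both $v_1'$ and $u_1'$ to be chosen. But these lie on opposite sides of block 1. An edge is stranded whatever we choose.

This is not yet a proof of item 3, for two reasons. A 2-factor of $L(H)$ may use stars that ignore the bipartition of a block. And it need not consist of stars at all, as two small examples show.

In $K_4$ with vertices $a,b,c,d$ and matching $\{ab,cd\}$, no assignment of edges to ends gives every vertex 0 or at least 3 edges: the 6 edges would need one or two receiving vertices, one vertex receives at most 3, and two of them would share an edge that only one can receive. Yet the triangle of $L(K_4)$ on $ab,bc,ca$ and the triangle on the star $da,db,dc$ form a 2-factor that separates $\{ab,cd\}$. The first triangle runs around a cycle of $K_4$.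

In $K_{3,3}$, take the 6-cycle $x_1y_1x_2y_2x_3y_3$ and insert each of the chords $x_1y_2,x_2y_3,x_3y_1$ at its $x$-end. This gives the single 9-cycle
$$x_1y_1,\ x_2y_1,\ x_2y_3,\ x_2y_2,\ x_3y_2,\ x_3y_1,\ x_3y_3,\ x_1y_3,\ x_1y_2$$
of $L(K_{3,3})$, where consecutive edges (cyclically) share $y_1,x_2,x_2,y_2,x_3,x_3,y_3,x_1,x_1$.

A crude count does not help either. If a separating 2-factor of $L(H)$ consisted of stars only, each edge of $M$ would be taken by one of its ends, so $8t$ vertices would take at least 3 edges each; this needs $24t$ edges, and there are $29t$.

What we need is that every separating 2-factor, of whatever shape, still obeys the rule used in the chase: in each block, either $v_j$ and $v_j'$ both refuse their $M$-edges, or $u_j$ and $u_j'$ both do. The components $K_{2,3}$ and $K_{3,3}$ are chosen to force this.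

## 5. Absorbed and traversed edges

This section sets up a language for arbitrary 2-factors of $L(H)$ in terms of $H$. Let $F$ be a 2-factor of $L(H)$. Since $H$ is simple, two edges of $H$ that are adjacent in $L(H)$ share exactly one vertex; label the corresponding edge of $F$ by that vertex. Each $e\in E(H)$ is on exactly two edges of $F$, each labelled by an end of $e$.

**Definition.** The edge $e\in E(H)$ is *absorbed at $z$* if both its $F$-edges are labelled by its end $z$. It is *traversed* if its two $F$-edges are labelled by its two different ends.

So every edge of $H$ is either traversed or absorbed at exactly one of its ends. In the $K_4$ example, $ab,bc,ca$ are traversed and $da,db,dc$ are absorbed at $d$. In the $K_{3,3}$ example the six edges of the 6-cycle are traversed and each chord is absorbed at its $x$-end.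

For $z\in V(H)$ let $F_z$ be the set of $F$-edges labelled $z$, regarded as a graph whose vertices are the edges of $H$ at $z$. In $F_z$, edges absorbed at $z$ have degree 2, traversed edges have degree 1, and edges absorbed at their other end have degree 0.

**Lemma 3.** Let $z$ be a vertex of $H=H_t$.

* (a) The number of traversed edges at $z$ is even.
* (b) If no edge at $z$ is traversed, the number of edges absorbed at $z$ is $0$ or at least $3$.
* (c) If exactly two edges at $z$ are traversed, then these two edges and all edges absorbed at $z$ lie on one cycle of $F$.

**Proof.** (a) In any graph the number of vertices of odd degree is even; the vertices of odd degree in $F_z$ are the traversed edges.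

(b) Now all degrees in $F_z$ are 0 or 2, so apart from isolated vertices $F_z$ is a disjoint union of cycles. Its vertices of degree 2 are the edges absorbed at $z$, and a cycle has at least 3 vertices.

(c) Since $d_H(z)\le 4$, at most two edges are absorbed at $z$. A cycle in $F_z$ would consist of at least three vertices of degree 2, so $F_z$ has none. Hence, apart from isolated vertices, $F_z$ is a disjoint union of paths. The ends of these paths are the traversed edges, and there are only two, so there is a single path, and it contains the two traversed edges and all vertices of degree 2. A path in $F_z$ is part of one cycle of $F$. $\square$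

The degree bound 4 matters in (c): at a vertex of degree 5, three absorbed edges could form a triangle in $F_z$ separate from the path.

## 6. Which end absorbs each matching edge

From here to the end of Section 9, suppose for contradiction that $F$ is a 2-factor of $L(H)$ each of whose cycles contains at most one edge of $M$.

**Step 1: no edge of $M$ is traversed.** This step rules out the behavior of $ab$ in the $K_4$ example. Suppose $m=zz'\in M$ is traversed. Let $m,e_2,\dots,e_k$ be its cycle in $F$ in cyclic order, written so that $z\in e_2$ and $z'\in e_k$; this is possible because the two $F$-edges at $m$ carry the labels $z$ and $z'$. The cycle already contains $m$, so $e_2,\dots,e_k\notin M$. Consecutive edges among them share a vertex, so they form a connected subgraph of $H-M$ that contains both $z$ and $z'$. But $z$ and $z'$ lie in different components of $H-M$ by (1), a contradiction.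

(In $K_4$ the escape was possible because removing $\{ab,cd\}$ leaves a connected 4-cycle.)

**Step 2: the set $P$.** This step turns $F$ into a choice of ends. By Step 1 every edge of $M$ is absorbed at exactly one of its ends. Let $P$ be the set of vertices of $H$ at which the incident $M$-edge is absorbed. Since each vertex is in exactly one $M$-edge,

$$\text{each edge of } M \text{ has exactly one end in } P. \tag{2}$$

**Step 3: what $F$ does inside a component.** This step collects the constraints that link $P$ to the edges of one component. Let $K$ be a component of $H-M$. Every vertex has degree at most 3 in $K$. Let $T_K$ be the set of traversed edges of $K$. The $M$-edge at a vertex $z\in V(K)$ is not traversed, so by Lemma 3(a) the number of $T_K$-edges at $z$ is even; it is at most 3, hence 0 or 2. So $T_K$ is a disjoint union of cycles. Moreover,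

$$\text{if } Z \text{ is a cycle of } T_K, \text{ then } |P\cap V(Z)|\le 1. \tag{3}$$

To see this, note that at each vertex $z$ of $Z$ exactly two edges are traversed, namely the two edges of $Z$ at $z$. By Lemma 3(c) they lie on one cycle of $F$, together with all edges absorbed at $z$. Going around $Z$, we find that all edges of $Z$ and all edges absorbed at vertices of $Z$ lie on the same cycle of $F$. Each vertex of $P\cap V(Z)$ puts its $M$-edge on this cycle, and different vertices contribute different $M$-edges, since an $M$-edge is absorbed at only one end. The cycle contains at most one $M$-edge, which gives (3).

Finally, let $z\in V(K)$ be a vertex not on $T_K$. Then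

$$\begin{aligned} &z\in P \ \Rightarrow\ \text{at least 2 edges of } K \text{ are absorbed at } z,\\ &z\notin P\ \Rightarrow\ 0 \text{ or } 3 \text{ edges of } K \text{ are absorbed at } z. \end{aligned} \tag{4}$$

Here no edge at $z$ is traversed, so by Lemma 3(b) the number of edges absorbed at $z$ is 0 or at least 3. If $z\in P$, it is not 0, and all but one of these edges belong to $K$. If $z\notin P$, all of them belong to $K$, and $d_K(z)\le3$.

Statements (2), (3) and (4) are all that the rest of the argument uses about $F$.

## 7. The components $K_{2,3}$: two absorbing $\alpha$'s silence both $v$'s

The graph $A_j$ passes information from the vertices $\alpha_{ji}$ to the linking vertices $v_j,v_j'$.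

**Claim 1.** In each $A_j$: if at least two of $\alpha_{j1},\alpha_{j2},\alpha_{j3}$ are in $P$, then $v_j,v_j'\notin P$. Likewise in $B_j$, for the $\beta_{ji}$ and $u_j,u_j'$.

**Proof.** Let $K=A_j$.

Suppose first that $T_K=\emptyset$. By (4), each $\alpha_{ji}\in P$ absorbs at least two edges of $K$, hence both of its edges in $K$. So at least two of the three edges of $K$ at $v_j$ are absorbed at their $\alpha$-end, and at most one can be absorbed at $v_j$. If $v_j$ were in $P$, then (4) would require two. So $v_j\notin P$, and the same argument gives $v_j'\notin P$.

Suppose now that $T_K\ne\emptyset$. Every cycle of $K_{2,3}$ is a 4-cycle through both vertices of the part of size 2, so $T_K$ contains a 4-cycle $Z$ through $v_j$, $v_j'$ and two of the three $\alpha$'s. Only one $\alpha$ is off $Z$, and at least two are in $P$, so $Z$ contains some $\alpha_{ji}\in P$. By (3) no other vertex of $Z$ is in $P$; in particular $v_j,v_j'\notin P$.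

The proof for $B_j$ is the same with $\beta_{ji},u_j,u_j'$ in place of $\alpha_{ji},v_j,v_j'$. $\square$

## 8. The components $K_{3,3}$: one side mostly refuses

The graph $D_j$ forces the either/or.

**Claim 2.** In each $D_j$, at least two of the $x_{ji}$ are not in $P$, or at least two of the $y_{ji}$ are not in $P$.

**Proof.** Suppose that at most one $x_{ji}$ and at most one $y_{ji}$ are outside $P$. Let $K=D_j$.

If $T_K\neq\emptyset$, let $Z$ be a cycle of $T_K$. Being a cycle of $K_{3,3}$, it has length 4 or 6 and contains at least two $x$'s and at least two $y$'s. So it contains at least one $x$ in $P$ and at least one $y$ in $P$, contradicting (3).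

So $T_K=\emptyset$, and each of the 9 edges of $K$ is absorbed at one of its ends. Let $p=|P\cap V(K)|$; then $p\ge4$. By (4) the vertices of $P\cap V(K)$ absorb at least $2p$ edges of $K$ in all, and an edge is absorbed at only one end, so $2p\le 9$. Hence $p=4$, and exactly one $x$ and exactly one $y$ are outside $P$; call them $x^*$ and $y^*$. If one of $x^*,y^*$ absorbed an edge of $K$, it would absorb 3 by (4), and $8+3>9$. So neither absorbs any edge of $K$. Then the edge $x^*y^*$ is absorbed nowhere, a contradiction. $\square$

## 9. The chase around the ring

**Step 1: the either/or in each block.** This step combines the two claims. Applying (2) to $x_{ji}\alpha_{ji}$ and $y_{ji}\beta_{ji}$ gives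

$$x_{ji}\notin P\iff \alpha_{ji}\in P,\qquad y_{ji}\notin P\iff \beta_{ji}\in P.$$

By Claim 2, at least two of the $x_{ji}$ are outside $P$, and then at least two $\alpha_{ji}$ are in $P$; or at least two of the $y_{ji}$ are outside $P$, and then at least two $\beta_{ji}$ are in $P$. By Claim 1, for every $j$,

$$(\mathrm{I}_j)\quad v_j,v_j'\notin P\qquad\text{or}\qquad(\mathrm{II}_j)\quad u_j,u_j'\notin P. \tag{5}$$

**Step 2: following the linking edges.** This step repeats the chase of Section 4, now for an arbitrary separating 2-factor. By (2), no $M$-edge has both ends outside $P$.

The edges $v_1v_2$ and $u_1v_2'$ are in $M$. If $(\mathrm{I}_1)$ holds, then $v_1\notin P$, so $v_2\in P$. If $(\mathrm{II}_1)$ holds, then $u_1\notin P$, so $v_2'\in P$. In both cases $(\mathrm{I}_2)$ fails, so $(\mathrm{II}_2)$ holds by (5).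

For $2\le j\le t-1$, suppose $(\mathrm{II}_j)$ holds. Then $u_j\notin P$, and $u_jv_{j+1}\in M$ gives $v_{j+1}\in P$. So $(\mathrm{I}_{j+1})$ fails and $(\mathrm{II}_{j+1})$ holds. By induction $(\mathrm{II}_t)$ holds.

By $(\mathrm{II}_t)$, $u_t,u_t'\notin P$. The $M$-edges $u_tv_1'$ and $u_t'u_1'$ give $v_1'\in P$ and $u_1'\in P$. So both $(\mathrm{I}_1)$ and $(\mathrm{II}_1)$ fail, contradicting (5) for $j=1$.

Hence no 2-factor of $G_t$ separates $M_t$, which is item 3 of Theorem 2. Together with items 1 and 2, this disproves the statement in question. $\blacksquare$

## 10. The connectivity of $G_t$ is exactly 4

Item 4 is independent of Sections 4–9. A graph is 4-connected if it has more than 4 vertices and cannot be disconnected by deleting at most 3 of them. Deleting vertices of $L(H)$ means deleting edges of $H$, so we study small edge cuts of $H$. For $U\subset V(H)$, the boundary edges of $U$ are the edges with exactly one end in $U$; write $U^c$ for the complement. A cut may isolate a single vertex of $H$ cheaply (an $\alpha$ has degree 3), but this leaves no edge on one side and does not disconnect $L(H)$. So the relevant cuts are those with edges on both sides.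

**Step 1: cuts of the contracted graph.** First we treat cuts that do not break any component of $H-M$. Let $Q$ be the multigraph obtained from $H$ by contracting each component of $H-M$ to a node; by (1) its edges are exactly those of $M$. An edge cut of $Q$ is the set of edges between a nonempty proper set of nodes and its complement.

**Lemma 4.** Every edge cut of $Q$ has at least 4 edges.

**Proof.** Consider the chain $A_2,D_2,B_2,A_3,D_3,B_3,\dots,A_t,D_t,B_t$. Consecutive nodes are joined by 3 edges within a block and by 2 edges from $B_j$ to $A_{j+1}$, so by at least 2 edges. The other nodes are $A_1,D_1,B_1$.

If the cut separates $A_2$ from $B_t$, then some consecutive pair of the chain is separated, which gives at least 2 edges. The path $A_2A_1B_t$ (edges $v_1v_2$ and $u_tv_1'$) and the path $A_2B_1B_t$ (edges $u_1v_2'$ and $u_t'u_1'$) share no edge with each other or with the chain, and each contains at least one edge of the cut. Total: at least 4.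

If $A_2$ and $B_t$ are on the same side but some chain node is on the other side, then along the chain we change sides at least twice, which gives at least $2+2=4$ edges.

Otherwise all chain nodes are on the same side, and the other side is a nonempty subset of $\{A_1,D_1,B_1\}$. The edges at these nodes are 3 between $A_1$ and $D_1$, 3 between $D_1$ and $B_1$, 2 from $A_1$ to the chain and 2 from $B_1$ to the chain. The cut sizes are therefore: $\{D_1\}$: 6; $\{A_1\}$ or $\{B_1\}$: 5; $\{A_1,D_1\}$ or $\{D_1,B_1\}$: 5; $\{A_1,B_1\}$: 10; all three: 4. $\square$

**Step 2: splitting one component.** We also need the cost of breaking a component. Call a component of $H-M$ *split* by $U$ if it meets both $U$ and $U^c$.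

A split $K_{2,3}$ contains at least 2 boundary edges: it is connected, so it contains at least one, that edge lies on a 4-cycle, and a cycle contains an even number of boundary edges.

A split $K_{3,3}$ contains at least 3 boundary edges: if $U$ contains $a$ vertices of one side and $b$ of the other, the number is $a(3-b)+b(3-a)=3(a+b)-2ab$. Interchanging $U$ and $U^c$ if necessary, we may assume $1\le a+b\le3$, and by symmetry $a\ge b$. The values for $(a,b)=(1,0),(2,0),(1,1),(3,0),(2,1)$ are $3,6,4,9,5$.

**Step 3: cuts of $H$ with edges on both sides.** This step combines the first two.

**Lemma 5.** If $U\subset V(H)$ and both $U$ and $U^c$ induce at least one edge of $H$, then $U$ has at least 4 boundary edges.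

**Proof.** Suppose $U$ has at most 3 boundary edges.

If no component of $H-M$ is split, then $U$ is a union of components, neither empty nor everything, and its boundary is an edge cut of $Q$. By Lemma 4 there are at least 4 boundary edges, impossible.

If at least two components are split, each contains at least 2 boundary edges by Step 2, so there are at least 4, impossible.

So exactly one component $K$ is split. It contains at least 2 boundary edges, so at most one $M$-edge is a boundary edge; if $K\cong K_{3,3}$, it contains at least 3, so no $M$-edge is a boundary edge.

Suppose all other components lie in $U^c$. Then $U\subseteq V(K)$. By (1), the $M$-edge at each vertex of $U$ leaves $K$, hence ends in $U^c$ and is a boundary edge; different vertices of $U$ give different $M$-edges. So $|U|\le1$, and $U$ induces no edge, a contradiction. If all other components lie in $U$, the same argument applies to $U^c$.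

There remains the case that some other component lies in $U$ and some other component lies in $U^c$. Let $m_0$ be the number of boundary $M$-edges not incident with $K$, and let $m_U$ and $m_{U^c}$ be the numbers of $M$-edges from $K$ to components in $U$ and in $U^c$ respectively. If we put the node $K$ on the side of $U$, we get an edge cut of $Q$ with $m_0+m_{U^c}$ edges; on the side of $U^c$, one with $m_0+m_U$ edges. By Lemma 4,
$$m_0+m_{U^c}\ge4,\qquad m_0+m_U\ge4.$$
Also $m_U+m_{U^c}=|V(K)|$, because every vertex of $K$ has exactly one $M$-edge and it leaves $K$. If $K\cong K_{3,3}$, then $m_0=0$, so $m_U+m_{U^c}\ge8>6=|V(K)|$. If $K\cong K_{2,3}$, then $m_0\le1$, so $m_U+m_{U^c}\ge6>5=|V(K)|$. Both are contradictions. $\square$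

**Step 4: back to $G_t$.** We now translate to the line graph. Let $R$ be a set of at most 3 edges of $H$ such that $L(H)-R$ is disconnected. Since $L(H)-R=L(H-R)$, at least two components of $H-R$ contain edges. Let $U$ be the vertex set of one of them. All boundary edges of $U$ in $H$ belong to $R$, so there are at most 3, and both $U$ and $U^c$ induce an edge. This contradicts Lemma 5. As $G_t$ has $29t>4$ vertices, it is 4-connected.

On the other hand, exactly four edges of $H$ leave the set $V(A_1)\cup V(D_1)\cup V(B_1)$, namely $v_1v_2,\ u_1v_2',\ u_tv_1',\ u_t'u_1'$. Deleting these four vertices from $G_t$ leaves the edges of block 1 on one side and the edges of blocks $2,\dots,t$ on the other, with no adjacency between them. So the four edges form a vertex cut of $G_t$, and the connectivity is exactly 4. This proves item 4, and with it Theorem 2. $\blacksquare$
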